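# Neighbor full sums with three labels

## 1. Two labels, and the triangle

Let $G=(V,E)$ be a finite, undirected simple graph. Label every vertex and every edge with a number from $\{1,\dots,k\}$. Each vertex $x$ then collects everything it can see: its own label, the labels of the edges at it, and the labels of its neighbors.

**Definition.** A total $k$-coloring of $G$ is a map $f:V\cup E\to\{1,2,\dots,k\}$. With $N(x)=\{y\in V\mid xy\in E\}$, the full sum of $x$ is
$$\sigma^{ven}(x)=f(x)+\sum_{e\ni x}f(e)+\sum_{y\in N(x)}f(y).$$
The coloring is neighbor full sum distinguishing if $\sigma^{ven}(x)\ne\sigma^{ven}(y)$ whenever $xy\in E$. The least $k$ for which such a coloring exists is $\chi^{ven}(G)$.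

One kind of component is hopeless. In $K_2$, with vertices $u,v$, both full sums equal $f(u)+f(uv)+f(v)$. So we call $G$ nice if no connected component of $G$ is isomorphic to $K_2$, and consider only nice graphs.

How many labels are needed? There is one free label for each vertex and each edge, so a reasonable first guess is that two labels are enough. We test it.

*Path on three vertices.* With all labels $1$ we get $\sigma^{ven}(v)=1+2d(v)$, where $d$ is the degree. The degrees along the path are $1,2,1$, so one label already works.

*Path $v_1v_2v_3v_4$.* The degrees are $1,2,2,1$, so one label fails on the edge $v_2v_3$. Put $f(v_1)=2$ and all other labels equal to $1$. The full sums are $4,6,5,3$, and two labels work.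

*Cycle $v_1v_2v_3v_4$.* Label the edges $v_1v_2$ and $v_2v_3$ with $2$ and everything else with $1$. The full sums are $6,7,6,5$, and two labels work again.

*Triangle.* Every vertex sees all three vertex labels and every edge label except that of the opposite edge. So the full sum of a vertex is a constant minus the label of the opposite edge. The three edge labels must therefore be pairwise different. Two labels fail, and the edge labels $1,2,3$ work.

So the guess "two" is wrong, and the triangle is not an accident. In $K_n$ every vertex sees all vertex labels, so
$$\sigma^{ven}(v)=\sum_{u\in V}f(u)+\sum_{e\ni v}f(e).$$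
Let $n\ge3$ and let $f$ take only two real values $a,b$. Consider the graph on $V$ formed by the edges labeled $b$. A simple graph on $n\ge2$ vertices has two vertices of equal degree: the possible degrees are $0,\dots,n-1$, but $0$ and $n-1$ cannot both occur, so at most $n-1$ different degrees are available. Two vertices of equal degree $j$ in this graph both have edge sum $jb+(n-1-j)a$, hence equal full sums, and they are adjacent in $K_n$. So two labels never suffice for $K_n$, whichever two real numbers they are.

The corrected guess is three. This is Conjecture 4 of "On A Total Version Of 1-2-3 Conjecture" (https://www.dmgt.uz.zgora.pl/publish/view_pdf.php?ID=6690): if $G$ is nice, then $\chi^{ven}(G)\le3$. These notes prove that the conjecture is true.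

**Theorem 1.** Every nice finite simple graph $G$ satisfies $\chi^{ven}(G)\le3$.

**Theorem 2.** Let $m\ne0$ be an integer and $G$ a nice graph.

(a) There is a map $f:V\cup E\to\{m-1,m,m+1\}$ with $\sigma^{ven}(u)\ne\sigma^{ven}(v)$ for all $uv\in E$. Moreover, in every component of $G$ all vertices get label $m$, except possibly one vertex $x$ (with label $m\pm1$) and some pairwise non-adjacent neighbors of $x$ (with label $m\mp1$).

(b) Three labels are best possible: for $n\ge3$, no map $f:V\cup E\to\{a,b\}$ with real $a,b$ distinguishes the neighbors of $K_n$. In particular $\chi^{ven}(K_n)=3$.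

(c) $\chi^{ven}(G)=1$ if and only if adjacent vertices of $G$ always have different degrees.

In (a) and (b), $\sigma^{ven}$ is given by the same formula for any numerical labels. Theorem 1 is Theorem 2(a) with $m=2$. Part (b) has just been proved: the lower bound is the computation above, and the upper bound $\chi^{ven}(K_n)\le 3$ is Theorem 1. Part (c) is immediate, since the only total $1$-coloring is $f\equiv1$, it has $\sigma^{ven}(v)=1+2d(v)$, and it is distinguishing exactly when adjacent degrees differ. What remains is (a).

## 2. Centered labels

We subtract the middle label, so that the three labels become $-1,0,1$. Components can be treated one at a time, and an isolated vertex may simply get label $m$. So from now on $G$ is connected with $n\ge3$ vertices, and $d(v)$ always means the degree in $G$. Write $f=m+\varphi$ with $\varphi:V\cup E\to\{-1,0,1\}$, and put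
$$\tau(v)=\varphi(v)+\sum_{e\ni v}\varphi(e)+\sum_{y\in N(v)}\varphi(y),\qquad \theta(v)=2m\,d(v)+\tau(v).$$
The vertex $v$ sees $1+2d(v)$ labels, so
$$\sigma^{ven}(v)=m\bigl(1+2d(v)\bigr)+\tau(v)=m+\theta(v).\tag{1}$$
The task is to choose $\varphi$ so that $\theta(u)\ne\theta(v)$ for all $uv\in E$. The term $2m\,d(v)$ is fixed by the graph, and it is even.

## 3. Parity on bipartite graphs, and the obstruction in $K_{3,3}$

Suppose $G$ is bipartite with sides $R$ and $B$. A sensible plan is to make $\theta$ even on $R$ and odd on $B$. If vertices get $\varphi=0$, this asks for a set of edges with odd degree at the vertices of $B$ and even degree at those of $R$.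

**Definition.** Let $\Gamma$ be a graph and $A\subseteq V(\Gamma)$. An $A$-join is a set $Y\subseteq E(\Gamma)$ such that the number $\deg_Y(v)$ of edges of $Y$ at $v$ is odd for $v\in A$ and even for $v\notin A$.

For example, on the path $p_1p_2p_3p_4$ the set $\{p_2p_3,p_3p_4\}$ is a $\{p_2,p_4\}$-join.

**Fact (joins).** If $\Gamma$ is connected and $|A|$ is even, an $A$-join exists. To see this, pair up the vertices of $A$, choose a path in $\Gamma$ joining each pair, and let $Y$ be the set of edges lying on an odd number of the chosen paths. Modulo 2, $\deg_Y(v)$ is the sum of the degrees of $v$ in the chosen paths. Hence it is congruent to the number of paths ending at $v$, which is $1$ for $v\in A$ and $0$ otherwise.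

So for connected bipartite $G$ with $|B|$ even, put $\varphi=1$ on a $B$-join and $\varphi=0$ elsewhere, and we are done.

If both sides are odd, the plan can fail, whatever integer labels are used. Take $K_{3,3}$. A vertex label is counted $1+d(v)=4$ times in the total of all full sums, and an edge label twice, so
$$\sum_v\sigma^{ven}(v)=4\sum_v f(v)+2\sum_e f(e)$$
is even. If one side had odd sums and the other even sums, this total would be a sum of three odd and three even numbers, hence odd. So there are two points to get past:

* the graph need not be bipartite, so the odd class may contain edges;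
* the odd class may have the wrong parity.

We take the first one now, and return to the second in Section 7.

## 4. A greedy choice that does not see the difference

Let $R$ be an independent set, $B$ the rest, with $\theta$ even on $R$ and odd on $B$. We must still separate adjacent vertices inside $B$. The natural method is greedy: order $B$, and when $v$ comes up with $k$ earlier neighbors, choose signs $\varepsilon_e=\pm1$ on the $k$ edges back to them. The sum of $k$ signs takes $k+1$ values, one more than the number of earlier neighbors to avoid. The count is exactly right.

It breaks because an edge $uv$ adds the same amount $\varepsilon_{uv}$ to both ends. Changing it never changes $\theta(u)-\theta(v)$, and it disturbs the earlier vertex $u$, whose value was already fixed.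

What the greedy choice needs is an edge that counts $2\varepsilon_e$ at its later end and $0$ at its earlier end. The true edge counts $\varepsilon_e$ at both. So for each such edge a correction of $+\varepsilon_e$ at the later end and $-\varepsilon_e$ at the earlier end must come from other edges. The corrections sum to zero along the edge, so they look like one unit of flow to be sent from one end to the other.

Which edges carry this flow? They must not themselves be in need of the greedy choice. Here the integers modulo 4 help. The odd numbers form two classes, $1$ and $-1$, modulo 4. Flipping one sign $\varepsilon_e$ changes $2\varepsilon_e$ by $4$, so it does not change the class. Split $B$ into $S$ and $T$, and aim for class $\chi_S$ on $S$ and class $-\chi_S$ on $T$. Edges between $S$ and $T$ are then taken care of by residues, and they are free to carry the flow for the edges inside $S$ and inside $T$. The question is whether there are enough of them.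

## 5. A maximum cut has room for the corrections

For a partition $V(F)=S\cup T$ of the vertices of a graph $F$ (an empty side is allowed), call edges between $S$ and $T$ *cut* edges and all others *inside* edges. The partition is a maximum cut if the number of cut edges is as large as possible.

**Lemma 3.** Let $F$ be a graph and $(S,T)$ a maximum cut of $F$. Fix a linear order on $V(F)$ and signs $\varepsilon_e\in\{\pm1\}$ for the inside edges. Call an inside edge at $v$ a back edge of $v$ if its other end precedes $v$. Then there is $\varphi:E(F)\to\{-1,0,1\}$ with $\varphi(e)=\varepsilon_e$ on inside edges and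
$$\sum_{e\ni v}\varphi(e)=2\sum_{e\text{ back edge of }v}\varepsilon_e\qquad\text{for all }v\in V(F).\tag{2}$$

As an example, let $F$ be the triangle $uvw$ with $S=\{u,v\}$, $T=\{w\}$, order $u,v,w$ and $\varepsilon_{uv}=1$. We need sums $0,2,0$ at $u,v,w$, and $\varphi(uv)=1$, $\varphi(uw)=-1$, $\varphi(vw)=1$ gives them. With the cut $S=\{u,v,w\}$, $T=\emptyset$, which is not maximum, and all signs $+1$, there is no freedom: the sum at $u$ is $2$, but (2) demands $0$. So maximality cannot simply be dropped.

*Proof.*

**Step 1: what the cut edges must supply.** Let
$$\eta(v)=\sum_{e\text{ back edge of }v}\varepsilon_e-\sum_{e\text{ other inside edge at }v}\varepsilon_e .$$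
The inside edges contribute to the sum at $v$ the back part plus the other part. To reach twice the back part, the cut edges at $v$ must contribute the back part minus the other part. So (2) holds if and only if the values of $\varphi$ on the cut edges at $v$ sum to $\eta(v)$, for every $v$.

**Step 2: turn demands into sources and sinks.** The purpose is to describe sums at vertices as net flows. Set $\mu(v)=\eta(v)$ for $v\in S$ and $\mu(v)=-\eta(v)$ for $v\in T$, and write $\mu(X)=\sum_{v\in X}\mu(v)$. An inside edge $e$ contributes $+\varepsilon_e$ to $\eta$ at its later end and $-\varepsilon_e$ at its earlier end. Both ends are on the same side, so the contributions to $\mu$ are also opposite. Hence $\mu(V(F))=0$.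

**Step 3: no set demands more than its boundary can carry.** Let $X\subseteq V(F)$. Inside edges with both ends in $X$ contribute $0$ to $\mu(X)$, and those with exactly one end in $X$ contribute $\pm1$. So $\mu(X)$ is at most the number $i(X)$ of inside edges leaving $X$. Let $\delta(X)$ be the number of cut edges leaving $X$. Now replace $(S,T)$ by $(S\triangle X,T\triangle X)$, that is, let all vertices of $X$ change sides. Edges leaving $X$ switch between cut and inside, and all other edges keep their type. The size of the cut changes by $i(X)-\delta(X)$, and by maximality this is at most $0$. Therefore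
$$\mu(X)\le i(X)\le\delta(X)\qquad\text{for all }X\subseteq V(F).\tag{3}$$

**Step 4: the network.** We use the max-flow min-cut theorem: the maximum value of a flow from source to sink equals the minimum capacity of a cut, and with integer capacities some maximum flow is integral. Replace each cut edge of $F$ by two opposite arcs of capacity 1. Add a source $a$ with arcs $a\to v$ of capacity $\mu^+(v)=\max(\mu(v),0)$, and a sink $z$ with arcs $v\to z$ of capacity $\mu^-(v)=\max(-\mu(v),0)$. For $X\subseteq V(F)$, the arcs leaving $\{a\}\cup X$ are those from $a$ to $V(F)\setminus X$, those from $X$ to $z$, and one arc for each cut edge leaving $X$. Using $\mu=\mu^+-\mu^-$, the capacity is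
$$\delta(X)+\mu^+(V(F)\setminus X)+\mu^-(X)=\mu^+(V(F))+\delta(X)-\mu(X)\ge\mu^+(V(F)),$$
by (3). So there is an integral flow of value $\mu^+(V(F))$. It saturates all arcs at the source. Since $\mu(V(F))=0$, we have $\mu^-(V(F))=\mu^+(V(F))$, so it also saturates all arcs at the sink.

**Step 5: read off $\varphi$.** For a cut edge $st$ with $s\in S$, $t\in T$, let $\varphi(st)$ be the net flow from $s$ to $t$, an integer in $\{-1,0,1\}$. By conservation, the net flow out of any $v$ along cut edges is $\mu^+(v)-\mu^-(v)=\mu(v)$. At $s\in S$ the sum of $\varphi$ over the cut edges is the net outflow, $\mu(s)=\eta(s)$. At $t\in T$ it is the net inflow, $-\mu(t)=\eta(t)$. By Step 1 this proves (2). $\square$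

## 6. An independent set joined to everything else

For parity we want the bipartite graph between $R$ and $B$ to be connected, so that joins exist.

**Lemma 2.** Let $H$ be a connected graph and $r_1\in V(H)$. There is an independent set $R\ni r_1$ such that, with $B=V(H)\setminus R$, the bipartite graph formed by all edges of $H$ between $R$ and $B$ is connected and spans $V(H)$.

*Proof.* We grow $R$ one vertex at a time. Write $N_H[\cdot]$ for closed neighborhoods, so $N_H[R_i]$ is $R_i$ together with all neighbors of its vertices. The invariant is: $R_i$ is independent, $W_i=N_H[R_i]$, and the bipartite graph between $R_i$ and $W_i\setminus R_i$ is connected and spans $W_i$. For $R_1=\{r_1\}$, $W_1=N_H[r_1]$ this graph is a star, and the invariant holds.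

Suppose $W_i\ne V(H)$. As $H$ is connected, some $y\notin W_i$ is adjacent to some $w\in W_i$. All neighbors of $R_i$ lie in $W_i$. Hence $w\notin R_i$, and $y$ has no neighbor in $R_i$. Put $R_{i+1}=R_i\cup\{y\}$ and $W_{i+1}=W_i\cup N_H[y]=N_H[R_{i+1}]$. Then $R_{i+1}$ is independent. The old bipartite graph survives, because no old vertex changed sides. The edge $yw$, with $w\in W_i\setminus R_i$, attaches $y$ to it. Every other new vertex lies in $N_H(y)$, so it is outside $R_{i+1}$ and is attached by its edge to $y$. The invariant persists. The process stops when $W_i=V(H)$, and then $R=R_i$ is as required. $\square$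

For example, on a path $p_1p_2p_3p_4$ with $r_1=p_1$ we get $W_1=\{p_1,p_2\}$, then $y=p_3$, and $R=\{p_1,p_3\}$, $B=\{p_2,p_4\}$.

Now we combine joins, the greedy choice and Lemma 3. The result is stated for a part $R\cup B^*$ of $V$, since later one vertex may be left out.

**Setting.** Let $R,B^*\subseteq V$ be disjoint, with $R$ independent, $|B^*|$ even, and such that the bipartite graph $\Gamma$ of all edges of $G$ between $R$ and $B^*$ is connected and spans $R\cup B^*$. Let $(S,T)$ be a maximum cut of $G[B^*]$, let $\chi_S\in\{1,-1\}$ be free, and put $\chi(v)=\chi_S$ on $S$, $\chi(v)=-\chi_S$ on $T$. Fix a linear order on $B^*$, and let $k(v)$ be the number of back edges of $v$ in $G[B^*]$ (inside edges to earlier vertices). We define $\varphi$ on the edges of $G[R\cup B^*]$.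

**Step 1: fix parities and residues using $\Gamma$.** By the fact on joins there is a $B^*$-join $Y\subseteq E(\Gamma)$. Put $\varphi=0$ on $E(\Gamma)\setminus Y$. On $Y$ choose $\varphi\in\{\pm1\}$ such that for every $b\in B^*$
$$p(b):=\sum_{e\in E(\Gamma),\,e\ni b}\varphi(e)\equiv\chi(b)-2k(b)-2m\,d(b)\pmod4.\tag{4}$$
This can be done. Both sides are odd: the left side is a sum of an odd number of signs, and $\chi(b)=\pm1$. As $\deg_Y(b)$ is odd, there is at least one $Y$-edge at $b$, and changing its sign changes $p(b)$ by $2$ modulo 4. An edge of $\Gamma$ has only one end in $B^*$, so the corrections at different $b$ do not interfere.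

**Step 2: choose the signs of the inside edges greedily.** Process $B^*$ in order. When $v$ comes up, choose the signs $\varepsilon_e$ of its back edges and set
$$t(v)=p(v)+2\sum_{e\text{ back edge of }v}\varepsilon_e.\tag{5}$$
The sum of $k(v)$ signs takes $k(v)+1$ values, so $2m\,d(v)+t(v)$ can take $k(v)+1$ values. Choose one that differs from $2m\,d(u)+t(u)$ for each of the $k(v)$ earlier neighbors $u$ of $v$ on the same side. Every inside edge is a back edge of exactly one of its ends, so each sign is chosen exactly once.

**Step 3: let the cut edges make it true.** Apply Lemma 3 to $F=G[B^*]$ with these signs. It defines $\varphi$ on $E(G[B^*])$ so that the edges of $G[B^*]$ at $v$ sum to $2\sum\varepsilon_e$ over the back edges of $v$. Together with (5), the sum of $\varphi$ over all edges of $G[R\cup B^*]$ at $v\in B^*$ is exactly $t(v)$.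

**Step 4: check what has been achieved.** For $r\in R$ let $t(r)$ be the sum of $\varphi$ over the edges of $\Gamma$ at $r$. It is a sum of $\deg_Y(r)$ signs, so it is even. For $v\in B^*$, we have $\sum\varepsilon_e\equiv k(v)\pmod2$ over the back edges, so (4) and (5) give
$$2m\,d(v)+t(v)\equiv\chi(v)-2k(v)+2\sum\varepsilon_e\equiv\chi(v)\pmod4.$$
We record the outcome.

**Property (6).** The numbers $2m\,d(v)+t(v)$ are even on $R$ and odd on $B^*$. They are congruent to $\chi_S$ modulo 4 on $S$ and to $-\chi_S$ on $T$. They differ on adjacent vertices of the same side. As $R$ is independent, they differ on all pairs of adjacent vertices of $G[R\cup B^*]$.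

## 7. A removable vertex of locally extreme degree

If the odd class has an odd number of vertices, the obstruction of Section 3 appears. The remedy is to keep one vertex $x$ in reserve. Apply Lemma 2 to $G-x$. If $|B|$ is odd, add $x$ to $B$. If $|B|$ is even, leave $x$ out, and hide it from its neighbors by giving $x$ and its edges opposite values: each neighbor $y$ of $x$ sees $\varphi(x)+\varphi(xy)=0$. With $\varphi(x)=-\kappa$ and $\varphi(xy)=\kappa$, where $\kappa=\pm1$, the vertex $x$ itself has $\tau(x)=\kappa(d(x)-1)$. A neighbor $y$ has only $d(y)-1$ other edges, so it can hardly reach that value, provided the degree terms $2m\,d(x)$ and $2m\,d(y)$ do not push the wrong way. So we want all the differences $d(x)-d(y)$ to have the same sign, while $G-x$ stays connected.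

Recall that a cut vertex of a connected graph is one whose deletion disconnects it, and that a block is a maximal connected subgraph without a cut vertex of its own. If $G$ has a cut vertex, there is an end block, one that contains exactly one cut vertex of $G$. A vertex lying in two blocks is a cut vertex, and every edge lies in a block. So the other vertices of an end block $L$ have all their neighbors in $L$. In a path on four vertices the end blocks are the two end edges.

**Lemma 1.** There is a vertex $x$ such that $G-x$ is connected, and either $d(x)\ge d(y)$ for all $y\in N(x)$, or $d(x)\le d(y)$ for all $y\in N(x)$.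

*Proof.* If $G$ has no cut vertex, take $x$ of maximum degree. Otherwise let $L$ be an end block and $c$ its unique cut vertex. Vertices of $L\setminus\{c\}$ are not cut vertices, and all their neighbors lie in $L$. Let $M=\max\{d(v):v\in L\setminus\{c\}\}$. If $d(c)\le M$, choose $x\in L\setminus\{c\}$ with $d(x)=M$; no vertex of $L$ has larger degree. If $d(c)>M$, choose $x\in L\setminus\{c\}$ of minimum degree among $L\setminus\{c\}$; then the other vertices of $L\setminus\{c\}$ have degree at least $d(x)$, and $d(c)>M\ge d(x)$. $\square$

Both alternatives are needed. In the path on four vertices only the two leaves can be removed without disconnecting it, and each has smaller degree than its neighbor.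

## 8. Proof of Theorem 2(a)

Take $x$ from Lemma 1. Since $G$ is connected and $n\ge3$, $x$ has a neighbor $r_1$. Apply Lemma 2 to $H=G-x$ and $r_1$. This gives an independent set $R\ni r_1$ and $B=V\setminus(R\cup\{x\})$.

**Case I: $|B|$ is odd.** Put $B^*=B\cup\{x\}$, so $|B^*|$ is even. The bipartite graph from Lemma 2 spans $V\setminus\{x\}$, and the edge $xr_1$ attaches $x$ to it, with $r_1\in R$ and $x\in B^*$. So $\Gamma$ is connected and spans $V$. Carry out the construction of Section 6, and set $\varphi=0$ on all vertices. Then $\tau=t$, and Property (6) says that $\theta$ differs on all adjacent vertices. All vertex labels equal $m$.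

The triangle $x,r,b$ with $m=2$ is of this kind: $R=\{r\}$, $B=\{b\}$, and $Y=\{rx,rb\}$. Take $S=\{x\}$, $T=\{b\}$, $\chi_S=1$. As $2m\,d=8$ and there are no inside edges, (4) gives $\varphi(rx)=1$, $\varphi(rb)=-1$, and Lemma 3 gives $\varphi(xb)=0$. So $\tau=0,1,-1$ at $r,x,b$.

**Case II: $|B|$ is even.** Put $B^*=B$. Now $\Gamma$ is the bipartite graph from Lemma 2 and spans $V\setminus\{x\}$. Carry out the construction of Section 6, where $d$ is still the degree in $G$; the choices of $(S,T)$ and $\chi_S$ will be specified below when they matter.

**Step 1: hide $x$.** By Lemma 1 the differences $d(x)-d(y)$, $y\in N(x)$, are all $\ge0$ or all $\le0$. So there is $\kappa\in\{\pm1\}$ with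
$$\kappa m\bigl(d(x)-d(y)\bigr)=|m|\,|d(x)-d(y)|\qquad\text{for all }y\in N(x).$$
Set
$$\varphi(x)=-\kappa,\qquad\varphi(xy)=\kappa\ \ (y\in N(x)),\qquad\varphi=0\text{ on }V\setminus\{x\}.$$
For $y\in N(x)$ the contributions $\varphi(xy)+\varphi(x)$ to $\tau(y)$ cancel. So $\tau(v)=t(v)$ for all $v\ne x$, and by Property (6) all edges of $G-x$ are properly distinguished. Also $\tau(x)=-\kappa+\kappa\,d(x)=\kappa(d(x)-1)$.

**Step 2: find which neighbors of $x$ can collide with it.** Let $y\in N(x)$. As $\tau(y)=t(y)$ is the sum of $\varphi$ over the $d(y)-1$ edges $e\ne xy$ at $y$, we have $|\tau(y)|\le d(y)-1$. Hence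
$$\begin{aligned}\kappa(\theta(x)-\theta(y))&=2|m|\,|d(x)-d(y)|+(d(x)-1)-\kappa\tau(y)\\&\ge2|m|\,|d(x)-d(y)|+d(x)-d(y)\ \ge\ |d(x)-d(y)|\ \ge\ 0.\end{aligned}\tag{7}$$
The second inequality uses $|m|\ge1$; this is where $m\ne0$ enters. If $\theta(x)=\theta(y)$, all inequalities in (7) are equalities. So $\theta(x)=\theta(y)$ is possible only if $y$ is *bad*, which means
$$d(y)=d(x)\quad\text{and}\quad\kappa\tau(y)=d(y)-1.$$
For a bad $y$, all $d(y)-1$ edges $e\ne xy$ at $y$ must have $\varphi(e)=\kappa$, and $\varphi(xy)=\kappa$ too. Write $d=d(x)$. A bad vertex has $\tau(y)=\kappa(d-1)$, and the parity of $d-1$ decides in which class it can lie.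

**Case II.1: $d$ is odd.** Here $(S,T)$ and $\chi_S$ are arbitrary. For $y\in B$ the number $2m\,d(y)+\tau(y)$ is odd, so $\tau(y)$ is odd, while $\kappa(d-1)$ is even. So every bad vertex $r$ lies in $R$. If $d=1$, a bad $r$ would have $d(r)=d(x)=1$, and the connected graph $G$ would be $K_2$, a contradiction. So if a bad vertex exists, then $d\ge3$.

We repair all bad vertices at once. For each bad $r$, redefine
$$\varphi(r)=\kappa,\qquad\varphi(e)=0\text{ for all edges }e\ni r,$$
where formerly these values were $0$ and $\kappa$. In words, $r$ moves the value $\kappa$ from its edges to itself.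

First, nobody but the bad vertices notices. For each neighbor $z$ of $r$, including $z=x$, the contribution $\varphi(rz)+\varphi(r)$ to $\tau(z)$ was $\kappa+0$ and is now $0+\kappa$. Since $R$ is independent, the changes at different bad vertices involve disjoint sets of edges and do not affect one another's $\tau$. So $\tau$ changes only at bad vertices.

Next, the new value at a bad $r$. All neighbors of $r$ other than $x$ lie in $B$ and have $\varphi=0$, and all edges at $r$ now have $\varphi=0$. Hence $\tau(r)=\kappa+0+\varphi(x)=\kappa-\kappa=0$, and $\theta(r)=2md$.

Finally, check the edges. Edges of $G-x$ at no bad vertex, and edges from $x$ to non-bad neighbors, have unchanged values of $\theta$ and were fine. At a bad $r$, the number $\theta(r)$ is even, and its neighbors in $B$ have odd $\theta$. Moreover $\theta(r)=2md\ne2md+\kappa(d-1)=\theta(x)$, because $d\ge3$. So all adjacent vertices are distinguished. The vertices with label different from $m$ are $x$, with $\varphi(x)=-\kappa$, and the bad vertices, which are pairwise non-adjacent neighbors of $x$, with $\varphi=\kappa$.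

We can watch this on $K_{3,3}$ with $m=2$ and sides $\{x,a_2,a_3\}$, $\{c_1,c_2,c_3\}$. Here $R=\{c_1,c_2,c_3\}$, $B=\{a_2,a_3\}$, $d=3$. Take $Y=\{a_2c_1,a_3c_1\}$, $S=B$, $T=\emptyset$ (a maximum cut, as $G[B]$ has no edges), $\chi_S=1$, $\kappa=1$. Since $2m\,d=12$, (4) asks for $p\equiv1$, so $\varphi=1$ on $Y$. Then $\tau(x)=2$ and $\tau(c_1)=2$, so $c_1$ is bad. After the repair, $\varphi(x)=-1$, $\varphi(c_1)=1$, $\varphi(xc_2)=\varphi(xc_3)=1$, and all other values are $0$. Now $\tau(x)=2$, $\tau(a_2)=\tau(a_3)=1$, $\tau(c_1)=\tau(c_2)=\tau(c_3)=0$. With labels $1,2,3$ the full sums are $16$ at $x$, $15$ at $a_2,a_3$, and $14$ at each $c_i$.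

**Case II.2: $d$ is even.** For $y\in R$, $\tau(y)=t(y)$ is even while $\kappa(d-1)$ is odd, so no vertex of $R$ is bad. The danger is in $B$, and here we use the freedom in $(S,T)$ and $\chi_S$ to prevent collisions. Among all maximum cuts $(S,T)$ of $G[B]$ (ordered pairs, empty sides allowed) choose one with $|S|$ minimum. The value $\theta(x)=2md+\kappa(d-1)$ is odd and depends only on $m$, $d$ and $\kappa$, so we can choose $\chi_S\in\{1,-1\}$ with
$$\chi_S\equiv\theta(x)\pmod4.$$

If $y\in T\cap N(x)$, then $\theta(y)\equiv-\chi_S\not\equiv\theta(x)\pmod4$ by Property (6), so $\theta(y)\ne\theta(x)$.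

Let $y\in S\cap N(x)$ with $d(y)=d$. We show that $y$ has too many cut edges to be bad. Let $d_{in}$, $d_C$, $d_R$ be the numbers of neighbors of $y$ in $S$, in $T$ and in $R$. Then $d(y)=1+d_R+d_{in}+d_C$, where the $1$ counts $x$. Moving $y$ from $S$ to $T$ changes the number of cut edges by $d_{in}-d_C$, so $d_{in}\le d_C$ by maximality. Equality is impossible, since the moved partition would be a maximum cut with smaller $|S|$. So $d_{in}<d_C$. Now $|p(y)|\le d_R$, and $y$ has $k(y)\le d_{in}$ back edges. By (5),
$$\kappa\tau(y)\le d_R+2k(y)\le d_R+2d_{in}<d_R+d_{in}+d_C=d(y)-1.$$
So $y$ is not bad. Neighbors $y\in S$ of $x$ with $d(y)\ne d$ are not bad by definition.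

Hence no neighbor of $x$ has the same $\theta$ as $x$, and $\theta$ distinguishes all adjacent vertices. Only $x$ has a label different from $m$. This completes the proof of Theorem 2(a), and with $m=2$ that of Theorem 1. $\square$

The cycle $x\,p_1p_2p_3p_4$ with $m=2$ falls under Case II.2. With $r_1=p_1$ we have $R=\{p_1,p_3\}$, $B=\{p_2,p_4\}$, $d=2$. As $G[B]$ has no edges, the choice is $S=\emptyset$, $T=B$. Take $\kappa=1$, so $\varphi(x)=-1$, $\varphi(xp_1)=\varphi(xp_4)=1$, and $\theta(x)=8+1=9$. So $\chi_S=1$, and $\chi=-1$ on $T$. The join is $Y=\{p_2p_3,p_3p_4\}$, and (4) gives $\varphi=-1$ on both edges. Around the cycle from $x$, the values of $\tau$ are $1,0,-1,-2,-1$, and adjacent values differ, also between $p_4$ and $x$.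

Since $m$ may be any nonzero integer, any three consecutive integers other than $-1,0,1$ may serve as labels. By the computation for $K_n$ in Section 1, three cannot be lowered to two.
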